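# Failure of the $L^Q$ maximum principle on the first Heisenberg group

## 1. Carnot groups, horizontal Hessians and the class $\mathcal A_\nu$

**Definition 1.1 (Carnot group).** A stratified nilpotent Lie group, or Carnot group, of step $r$ is a (connected, simply connected) Lie group $G$ whose Lie algebra splits as $\mathfrak g=V_1\oplus\cdots\oplus V_r$ with $[V_1,V_j]=V_{j+1}$ for $1\le j\le r-1$ and $[V_1,V_r]=\{0\}$. Put $m=\dim V_1$, fix an orthonormal basis $X_1,\dots,X_m$ of $V_1$, and use the same letters for the corresponding left-invariant vector fields on $G$. Directions in $V_1$ are called horizontal.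

*Examples.* $\mathbb R^n$ is the case $r=1$, with $X_i=\partial_i$. The smallest non-abelian example is the first Heisenberg group $\mathbb H^1$: it is $\mathbb R^3$ with the product
$$(x,y,t)(x',y',t')=(x+x',\,y+y',\,t+t'+xy').$$
Differentiating $g\cdot(\epsilon,0,0)$ and $g\cdot(0,\epsilon,0)$ at $\epsilon=0$ gives the left-invariant fields
$$X=X_1=\partial_x,\qquad Y=X_2=\partial_y+x\,\partial_t,\qquad T:=[X,Y]=\partial_t .$$
Since $T$ commutes with $X$ and $Y$, we have $V_1=\mathrm{span}(X,Y)$, $V_2=\mathrm{span}(T)$, $m=2$, $r=2$.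

**Definition 1.2 (dilations, Haar measure, homogeneous dimension).** For $\xi=\xi_1+\dots+\xi_r$ with $\xi_j\in V_j$ put $\Delta_\lambda\xi=\lambda\xi_1+\lambda^2\xi_2+\dots+\lambda^r\xi_r$, and transfer this to $G$ by $\delta_\lambda=\exp\circ\Delta_\lambda\circ\exp^{-1}$. Let $dg$ be the bi-invariant Haar measure obtained by pushing Lebesgue measure forward through $\exp$. Then $d(\delta_\lambda g)=\lambda^Q\,dg$ with $Q=\sum_{j}j\dim V_j$, the homogeneous dimension.

*Example.* On $\mathbb R^n$, $Q=n$. On $\mathbb H^1$, the integral curve of $xX+yY+\tau T$ from the origin reaches $(x,y,\tau+\frac12xy)$ at time $1$. Hence Haar measure is $dx\,dy\,dt$, and $\delta_\lambda(x,y,t)=(\lambda x,\lambda y,\lambda^2t)$. Here $Q=2\cdot1+1\cdot2=4$, while the topological dimension is $3$.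

**Definition 1.3 (the class $\mathcal A_\nu$).** For $\nu>0$, $\mathcal A_\nu$ is the set of symmetric matrix functions $A=(a_{ij})_{i,j=1}^m$ on $G$ with measurable entries such that $\nu|\zeta|^2\le\sum a_{ij}(g)\zeta_i\zeta_j\le\nu^{-1}|\zeta|^2$ for a.e. $g\in G$ and all $\zeta\in\mathbb R^m$.

*Example.* $\mathrm{diag}(2+\sin x,1)\in\mathcal A_{1/3}$ on $\mathbb H^1$. The classes grow as $\nu$ decreases.

**Definition 1.4 (symmetrized horizontal Hessian).** $u_{ij}=\frac12(X_iX_ju+X_jX_iu)$, and $Lu=\sum_{i,j}a_{ij}u_{ij}$ for $A\in\mathcal A_\nu$. As $A$ is symmetric, $Lu=\sum a_{ij}X_iX_ju$. We write $L_Au$ when $A$ must be displayed.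

*Example.* On $\mathbb H^1$ take $u=t$. Then $Yt=x$, so $XYt=1$, $YXt=0$, $X^2t=0$ and $Y^2t=Yx=0$. Thus $u_{11}=u_{22}=0$, $u_{12}=\frac12$, and $Lu=a_{12}$.

**Definition 1.5 (Sobolev space).** For $\Omega\subset G$ open, $L^{2,Q}(\Omega)$ is the space of $u\in L^Q(\Omega)$ with weak derivatives $X_iX_ju\in L^Q(\Omega)$ for all $i,j$.

*Example.* If $\Omega$ is bounded, every $u\in C^\infty(G)$ belongs to $L^{2,Q}(\Omega)\cap C(\overline\Omega)$, because all its derivatives are bounded on $\Omega$.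

## 2. The conjectured inequality and the theorem that refutes it

In plain words: if $Lu\ge F$, where nothing is known about the coefficients beyond the ellipticity bound $\nu$, is the excess of $u$ over its boundary values controlled by the $L^Q$ norm of $F$, with a constant that does not see the coefficients?

**Conjecture.** Let $G$, $\nu>0$ and a connected bounded open $\Omega\subset G$ be given. There is $C=C(G,\nu,\Omega)>0$ such that for every $A\in\mathcal A_\nu$, $F\in L^Q(\Omega)$ and $u\in L^{2,Q}(\Omega)\cap C(\overline\Omega)$ with $Lu\ge F$ a.e. in $\Omega$,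
$$\sup_\Omega u\le\sup_{\partial\Omega}u^++C\,\|F\|_{L^Q(\Omega)}.\tag{1}$$

The conjecture is taken from "On the best possible character of the $L^q$ norm in some a priori estimates for non-divergence form equations in Carnot groups", http://www.math.purdue.edu/~garofalo/bestpossible.pdf. It is false.

**Theorem 2.1.** Let $G=\mathbb H^1$ and $p_0:=\frac{7+4\sqrt3}3\approx4.64>4=Q$. For every $p\in[1,p_0)$ there is $\nu_p\in(0,1)$ such that for every $0<\nu\le\nu_p$ and every nonempty bounded open $\Omega\subset G$ there is no finite $C$ with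
$$(\mathrm{ABP})_p\qquad\sup_\Omega u\le\sup_{\partial\Omega}u^++C\|F\|_{L^p(\Omega)}\quad\text{whenever }A\in\mathcal A_\nu,\ Lu\ge F\text{ a.e. in }\Omega,\tag{2}$$
even if one only allows $A\in C^\infty(G)$, $u\in C^\infty(G)$ and bounded $F$.

Since smooth $u$ are admissible in the conjecture, the case $p=4=Q$ disproves it. Because $p_0>4$, the failure is not an endpoint effect: no exponent below $p_0$ works for all $\nu$. Nothing is claimed about optimality of $p_0$, about $\nu$ close to $1$, or about other non-abelian Carnot groups.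

## 3. Abelian groups, and functions of $(x,y)$ only

**The line.** Let $G=\mathbb R$, so $Q=1$, and $\Omega=(0,R)$. From $au''\ge F$ and $a\ge\nu$ we get $-u''\le\nu^{-1}|F|$. With the Green function $0\le k(x,z)\le R/4$ of $-d^2/dx^2$ on $(0,R)$, $u$ equals the linear interpolant of its boundary values plus $\int k(x,z)(-u''(z))\,dz$. Hence (1) holds with $C=R/(4\nu)$.

**Euclidean space.** For $G=\mathbb R^n$ we have $Q=n$, the matrix $u_{ij}$ is the ordinary Hessian, and (1) is the classical Alexandrov–Bakelman–Pucci maximum principle. So the conjecture holds in step $1$.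

**Functions of $(x,y)$ on $\mathbb H^1$.** Let $\Omega=\omega\times(0,1)$ with $\omega\subset\mathbb R^2$ bounded and open, and let $u=u(x,y)$ be smooth on $\mathbb R^2$. Then $Xu=u_x$, $Yu=u_y$, so $u_{ij}$ is the Hessian of $u$ in the plane. For a.e. fixed $t$, the planar theorem gives $\sup_\omega u\le\sup_{\partial\omega}u^++C\|F(\cdot,t)\|_{L^2(\omega)}$. Averaging over $t\in(0,1)$ and using the Cauchy–Schwarz inequality bounds $\sup u$ with $\|F\|_{L^2(\Omega)}$. So no counterexample on such a cylinder can consist of functions of $(x,y)$ alone: the commutator $T$ has to take part.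

## 4. Reduction to one $\nu$, and the exponents $q$ and $\kappa$

*This section reduces the theorem to one statement with fixed $p>1$.* Since $\Omega$ is bounded, Hölder's inequality gives $\|F\|_{L^p(\Omega)}\le|\Omega|^{1/p-1/p'}\|F\|_{L^{p'}(\Omega)}$ for $p'>p$. So $(\mathrm{ABP})_p$ implies $(\mathrm{ABP})_{p'}$; failure for $p'$ gives failure for $p$, and we may assume $p>1$. Since $\mathcal A_\nu$ increases as $\nu\downarrow0$, failure for one $\nu$ gives failure for all smaller ones. It therefore suffices, for each $p\in(1,p_0)$, to find one $\nu\in(0,1)$, depending only on $p$, for which $(\mathrm{ABP})_p$ fails for every nonempty bounded open $\Omega$. Fix $p\in(1,p_0)$ and put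
$$q=\frac p{p-1},\qquad\kappa=8q^2-10q.\tag{3}$$
The equation $8q^2-10q=\frac14$, that is $32q^2-40q-1=0$, has positive root $q_0=\frac{5+3\sqrt3}8$, and
$$\frac{q_0}{q_0-1}=\frac{5+3\sqrt3}{3(\sqrt3-1)}=\frac{(5+3\sqrt3)(\sqrt3+1)}6=\frac{14+8\sqrt3}6=p_0 .$$
So $p<p_0$ means $q>q_0$, that is $\kappa>\frac14$. In particular $q>\frac54$. For $p=4$ we have $q=\frac43$ and $\kappa=\frac89$. The number $\kappa$ will appear as a growth rate, and $\frac14$ as the bottom of the spectrum of the hyperbolic plane.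

## 5. The compact quotient $\Gamma\backslash\mathbb H^1$

From now on $G=\mathbb H^1$. Let $\Gamma=\mathbb Z^3\subset G$, a discrete subgroup (the inverse of $(a,b,c)$ is $(-a,-b,-c+ab)$). Since $(a,b,c)(x,y,t)=(x+a,y+b,t+c+ay)$, one can choose $a$, then $b$, then $c$ to bring any point, in exactly one way, into $D=[0,1)^3$. So $D$ is a fundamental domain for left translation by $\Gamma$. Let $\mathcal X=\Gamma\backslash G$; it is compact, and $dg$ gives it mass $1$. Functions on $\mathcal X$ are functions on $G$ with $f(\gamma g)=f(g)$.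

*Example.* A $1$-periodic function of $x$ is a function on $\mathcal X$; the function $\sin2\pi t$ is not, since $(1,0,0)$ sends $t$ to $t+y$.

Left-invariant fields generate right translations, so they descend to $\mathcal X$ and are skew-adjoint on $L^2(\mathcal X)$. In particular, a left-invariant differential operator without zeroth-order term has integral zero on smooth functions. For an integer $\ell\ge1$ we have $\delta_\ell\Gamma\subset\Gamma$, so $g\mapsto\delta_\ell g$ is defined on $\mathcal X$, and $X_i(f\circ\delta_\ell)=\ell\,(X_if)\circ\delta_\ell$.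

**Lemma 5.1.** If $f\in C(\mathcal X\times\mathcal X)$, then $\int_{\mathcal X}f(g,\delta_\ell g)\,dg\to\iint f(g,h)\,dg\,dh$ as $\ell\to\infty$ in $\mathbb N$.

*Proof.* The purpose is to make "slow variable $g$, fast variable $\delta_\ell g$" behave as two independent variables. By Stone–Weierstrass we may take $f=u(g)v(h)$. Let $\Gamma'=\delta_{1/\ell}\Gamma\supset\Gamma$ and $D'=\delta_{1/\ell}D$, a fundamental domain for $\Gamma'$ of volume $\ell^{-4}$. The $\ell^4$ elements $\gamma'=(a/\ell,b/\ell,c/\ell^2)$ with $0\le a,b<\ell$ and $0\le c<\ell^2$ represent $\Gamma\backslash\Gamma'$: in $(A,B,C)(a/\ell,b/\ell,c/\ell^2)=(A+a/\ell,\,B+b/\ell,\,C+c/\ell^2+Ab/\ell)$ the data $A,a,B,b$ and then $C,c$ are determined uniquely by the product. Call them $\gamma_j'$. Since $G=\bigsqcup_{\gamma'\in\Gamma'}\gamma'D'=\bigsqcup_{\gamma\in\Gamma}\bigsqcup_j\gamma\gamma_j'D'$, the set $\bigsqcup_j\gamma_j'D'$ is a fundamental domain for $\Gamma$.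

As $u$ is continuous on the compact space $\mathcal X$, $u(gd)\to u(g)$ uniformly in $g$ as $d\to0$; so $u=u(\gamma_j')+o(1)$ on $\gamma_j'D'$, uniformly in $j$. As $\delta_\ell\gamma_j'\in\Gamma$,
$$\int_{\gamma_j'D'}v\circ\delta_\ell\,dg=\int_{D'}v(\delta_\ell d)\,dd=\ell^{-4}\int_{\mathcal X}v .$$
Summing over $j$, $\int u(g)v(\delta_\ell g)\,dg=\big(\int v\big)\,\ell^{-4}\sum_ju(\gamma_j')+o(1)$. The case $v=1$ shows $\ell^{-4}\sum_ju(\gamma'_j)=\int u+o(1)$. $\square$

## 6. $(\mathrm{ABP})_p$ bounds the $L^q$ norm of invariant densities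

Let $\mathrm{Pos}$ be the cone of positive definite symmetric $2\times2$ matrices, $\mathcal H=\{A\in\mathrm{Pos}:\det A=1\}$, and $n(A)=A/\sqrt{\det A}\in\mathcal H$, the *shape* of $A$. For a symmetric matrix field $N$ put $\mathcal DN=\sum_{i,j}X_iX_jN_{ij}$.

Suppose $N:\mathcal X\to\mathrm{Pos}$ is smooth with $\mathcal DN=0$. Put $A=n(N)$ and $\mathsf m=\sqrt{\det N}$, so that $N=\mathsf mA$. Two integrations by parts give
$$\int_{\mathcal X}\mathsf m\,L_Aw\,dg=\int_{\mathcal X}w\,\mathcal DN\,dg=0\qquad\text{for all }w\in C^\infty(\mathcal X).\tag{4}$$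
We call $\mathsf m$ the invariant density of $L_A$.

*Example.* $N=\mathrm{diag}(1,k(x))$ with $k>0$ smooth and $1$-periodic: $\mathcal DN=X^2 1+Y^2k=0$, because $Y$ kills functions of $x$. Here $\mathsf m=\sqrt k$ and $A=\mathrm{diag}(k^{-1/2},k^{1/2})$.

**Proposition 6.1.** Suppose $(\mathrm{ABP})_p$ holds for some $\nu,\Omega,C$ (for smooth $A,u$ and bounded $F$). Then there is $C_1=C_1(C,\Omega,\nu,p)$ such that for every smooth $N:\mathcal X\to\mathrm{Pos}$ with $\mathcal DN=0$ and $A:=n(N)\in\mathcal A_\nu$,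
$$\|\mathsf m\|_{L^q(\mathcal X)}\le C_1\|\mathsf m\|_{L^1(\mathcal X)},\qquad\mathsf m=\sqrt{\det N}.\tag{5}$$

*Proof.* **Step (a): the equation $L_Aw=f$ is solvable, up to small error, when $\int f\mathsf m=0$.** Let $v\in L^q(\mathcal X)$ be real with $\int vL_Aw=0$ for all $w\in C^\infty(\mathcal X)$. Then $L_A^*v=\sum X_iX_j(A_{ij}v)=0$ as a distribution. Let $\sigma=A^{1/2}$ (smooth) and $Y_k=\sum_i\sigma_{ik}X_i$. Since $\sum_k\sigma_{ik}\sigma_{jk}=A_{ij}$, the operators $Y_1^2+Y_2^2$ and $L_A^*$ have the same second-order part $\sum A_{ij}X_iX_j$ up to first-order terms, so $L_A^*=Y_1^2+Y_2^2+Y_0+c_*$ with a smooth real vector field $Y_0$ and a smooth real function $c_*$. The fields $Y_1,Y_2$ span the same plane as $X,Y$, and $[Y_1,Y_2]=(\det\sigma)T$ modulo $X,Y$; so $Y_1,Y_2,[Y_1,Y_2]$ span the tangent space. By Hörmander's hypoellipticity theorem (Acta Math. 119 (1967)), $v$ is smooth.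

Put $\omega=v/\mathsf m$. Taking $w=\omega$ gives $\int\mathsf m\,\omega L_A\omega=0$. We have $L_A(\omega^2)=2\omega L_A\omega+2\sum A_{ij}X_i\omega X_j\omega$, and $\int\mathsf mL_A(\omega^2)=0$ by (4). Hence $\int\mathsf m\sum A_{ij}X_i\omega X_j\omega=0$, so $X\omega=Y\omega=0$, then $T\omega=[X,Y]\omega=0$, and $\omega$ is constant. So every functional on $L^p(\mathcal X)$ that kills the range of $L_A$ is a multiple of $\mathsf m$. By Hahn–Banach, every $f\in L^p(\mathcal X)$ with $\int f\mathsf m=0$ lies in the $L^p$ closure of $\{L_Aw:w\in C^\infty(\mathcal X)\}$.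

**Step (b): test functions for $(\mathrm{ABP})_p$.** Let $F=\mathsf m^{q-1}>0$ (smooth) and $c=\int F\mathsf m/\int\mathsf m>0$, so $\int(F-c)\mathsf m=0$. Given $\eta>0$ choose $w\in C^\infty(\mathcal X)$ with $L_Aw=F-c+e$ and $\|e\|_{L^p(\mathcal X)}\le\eta$; the function $e$ is smooth. Lift everything to $G$. For integers $\ell\ge1$ let $A_\ell=A\circ\delta_\ell\in\mathcal A_\nu$ and $w_\ell=\ell^{-2}w\circ\delta_\ell$, so $L_{A_\ell}w_\ell=(F-c+e)\circ\delta_\ell$. Fix $g_0\in\Omega$ and $\psi\in C^\infty(G)$ with $0\le\psi\le1$, $\psi(g_0)=0$ and $\psi=1$ off $\Omega$. Let $K_\psi\ge1$ bound $|L_{A'}\psi|$ on $\Omega$ for all $A'\in\mathcal A_\nu$; it depends on $\nu$ and $\Omega$ only, once $g_0,\psi$ are fixed. With $\theta=c/K_\psi$ set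
$$u=-w_\ell-\theta\psi+\theta-\ell^{-2}\|w\|_\infty\in C^\infty(G).$$
Then in $\Omega$
$$L_{A_\ell}u\ge-(F+|e|)\circ\delta_\ell+c-\theta K_\psi=-(F+|e|)\circ\delta_\ell .$$
On $\partial\Omega$ we have $\psi=1$, so $u=-w_\ell-\ell^{-2}\|w\|_\infty\le0$. At $g_0$ we have $\psi=0$, so $u(g_0)\ge\theta-2\ell^{-2}\|w\|_\infty$.

**Step (c): apply $(\mathrm{ABP})_p$ and let $\ell\to\infty$.** We first bound $\|f\circ\delta_\ell\|_{L^p(\Omega)}$ for $f$ on $\mathcal X$. Let $E=\bigcup_{0<\epsilon\le1}\delta_\epsilon(D^{-1}D)$, a bounded set. If a tile $\gamma D$ meets $\delta_\ell\Omega$, say $\gamma d=\delta_\ell g$ with $g\in\Omega$, then $\gamma d'=\delta_\ell g\cdot d^{-1}d'$ for all $d'\in D$, so $\gamma D\subset\delta_\ell\Omega\cdot D^{-1}D\subset\delta_\ell(\Omega\cdot E)$. The tiles are disjoint with volume $1$, and $\Omega\cdot E$ lies in a bounded open set. So at most $C_\Omega\ell^4$ tiles meet $\delta_\ell\Omega$, and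
$$\int_\Omega|f\circ\delta_\ell|^p\,dg=\ell^{-4}\int_{\delta_\ell\Omega}|f|^p\,dg\le C_\Omega\|f\|^p_{L^p(\mathcal X)} .$$
Now $(\mathrm{ABP})_p$ gives $\theta-2\ell^{-2}\|w\|_\infty\le C\,C_\Omega^{1/p}(\|F\|_{L^p(\mathcal X)}+\eta)$. Let $\ell\to\infty$, then $\eta\to0$: $c\le K_\psi CC_\Omega^{1/p}\|F\|_{L^p(\mathcal X)}$. Since $(q-1)p=q$, this reads
$$\int\mathsf m^q\le C_1\Big(\int\mathsf m\Big)\Big(\int\mathsf m^q\Big)^{1/p},\qquad C_1=K_\psi CC_\Omega^{1/p},$$
and dividing by $(\int\mathsf m^q)^{1/p}$ gives (5). $\square$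

So the theorem follows if, with $\nu$ fixed, we find fields $N$ with $\mathcal DN=0$, shapes in $\mathcal A_\nu$, and $\|\mathsf m\|_q/\|\mathsf m\|_1$ as large as we like.

**The explicit example is not enough.** For $N=\mathrm{diag}(1,k(x))$, the condition $A\in\mathcal A_\nu$ says $\nu\le k^{1/2}\le\nu^{-1}$. As $\mathsf m=k^{1/2}$, we get $\|\mathsf m\|_q\le\nu^{-1}\le\nu^{-2}\|\mathsf m\|_1$, and (5) is not violated. One needs fields in which $\mathsf m$ varies much more than the shape does.

## 7. The gain of one small oscillation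

For $b\in\mathbb C$ put
$$B(b)=\begin{pmatrix}\mathrm{Re}\,b&\mathrm{Im}\,b\\\mathrm{Im}\,b&-\mathrm{Re}\,b\end{pmatrix},\qquad B(b)^2=|b|^2I .$$
Every symmetric $2\times2$ matrix is $sI+B(b)$ with unique $s\in\mathbb R$, $b\in\mathbb C$, and its eigenvalues are $s\pm|b|$. Perturb the constant field $I$ by a small mean-zero field: $N=I+\tau(sI+B(b))$. Then $\det N=(1+\tau s)^2-\tau^2|b|^2$, and
$$(\det N)^{q/2}=1+q\tau s+\tau^2\Big[\tfrac q2(s^2-|b|^2)+\tfrac{q(q-2)}2s^2\Big]+O(\tau^3).$$
If $\int s=0$, it follows that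
$$\int(\det N)^{q/2}=1+\frac{q\tau^2}2\Big[(q-1)\int s^2-\int|b|^2\Big]+O(\tau^3).\tag{6}$$
The gain is positive when $\int s^2$ exceeds $\frac1{q-1}\int|b|^2=(p-1)\int|b|^2$. The question becomes: how large can $\int s^2/\int|b|^2$ be under $\mathcal DN=0$?

**In the Euclidean plane.** On the torus $\mathbb R^2/\mathbb Z^2$ with $X=\partial_1$, $Y=\partial_2$, $T=0$, the equation $\mathcal DN=0$ says, for a Fourier mode with wave vector in direction $e^{i\theta}$, that $\hat s+\cos2\theta\,\widehat{\mathrm{Re}\,b}+\sin2\theta\,\widehat{\mathrm{Im}\,b}=0$. By Cauchy–Schwarz and Parseval, $\int s^2\le\int|b|^2$. So the bracket in (6) is at most $(q-2)\int s^2$, and there is no second-order gain for $q\le2$, that is for $p\ge2=n$. This agrees with the classical theorem.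

On $\mathbb H^1$ we shall reach $\int s^2=4\int|b|^2$. The bracket is then $(4q-5)\int|b|^2$, positive for all $q>\frac54$, that is $p<5$.

**How to solve $\mathcal DN=0$ on $\mathbb H^1$.** We want this in every linear frame. For $M\in SL(2,\mathbb R)$ let $X_k'=\sum_iM_{ik}X_i$; then $[X_1',X_2']=(\det M)T=T$. Put $\Delta_M=X_1'^2+X_2'^2$, $Z=X_1'+iX_2'$, $\bar Z=X_1'-iX_2'$, $U=X_1'^2-X_2'^2$, $V=X_1'X_2'+X_2'X_1'$. Then $Z^2=U+iV$, $\bar Z^2=U-iV$, and $Z^*=-\bar Z$ on $L^2(\mathcal X)$. For a field $N=M[sI+B(b)]M^T$,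
$$\mathcal DN=\sum_{k,l}X_k'X_l'[sI+B(b)]_{kl}=\Delta_Ms+U\,\mathrm{Re}\,b+V\,\mathrm{Im}\,b .$$
The choice $b=Z^2\Delta_M\eta$ with $\eta$ real means $\mathrm{Re}\,b=U\Delta_M\eta$, $\mathrm{Im}\,b=V\Delta_M\eta$, and then we need $\Delta_Ms=-(U^2+V^2)\Delta_M\eta$. This can be solved explicitly if $U^2+V^2$ commutes with $\Delta_M$. Compute:
$$\bar ZZ=\Delta_M+iT,\quad Z\bar Z=\Delta_M-iT,\quad\Delta_MZ=(Z\bar Z+iT)Z=Z(\Delta_M+2iT),\tag{7}$$
$$\bar Z^2Z^2=\bar Z(\Delta_M+iT)Z=\bar ZZ(\Delta_M+3iT)=(\Delta_M+iT)(\Delta_M+3iT),\tag{8}$$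
and, by complex conjugation, $Z^2\bar Z^2=(\Delta_M-iT)(\Delta_M-3iT)$. Since $U^2+V^2=\frac12(Z^2\bar Z^2+\bar Z^2Z^2)$,
$$U^2+V^2=\Delta_M^2-3T^2 .\tag{9}$$
This does commute with $\Delta_M$, so $s=(3T^2-\Delta_M^2)\eta$ solves the equation. For real $\eta$ define
$$\mathcal P_M\eta=M\Big[\big((3T^2-\Delta_M^2)\eta\big)I+B\big(Z^2\Delta_M\eta\big)\Big]M^T .\tag{10}$$
This is a $\mathrm{Sym}(2)$-valued left-invariant real differential operator, homogeneous of degree $4$ ($X,Y$ have degree $1$, $T$ has degree $2$), with coefficients polynomial in the entries of $M$.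

**Lemma 7.1.** $\mathcal D\mathcal P_M\eta=0$ for every smooth $\eta$.

*Proof.* By (9), $\mathcal D\mathcal P_M\eta=\Delta_M(3T^2-\Delta_M^2)\eta+(U^2+V^2)\Delta_M\eta=0$. $\square$

## 8. Ground states: $\int s^2=4$ against $\int|b|^2=1$

*We now choose $\eta$ so that $s$ dominates $b$.* Let $\lambda=2\pi$, $\alpha=M_{11}-iM_{12}$, $\beta=M_{21}-iM_{22}$. The first row of $M$ is nonzero, so $\alpha\ne0$. We have $\bar Z=\alpha X+\beta Y$. Moreover $\mathrm{Im}(\beta\bar\alpha)=M_{21}M_{12}-M_{22}M_{11}=-1$, so $\mathrm{Im}(\beta/\alpha)=-|\alpha|^{-2}$. Put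
$$\mathsf e(\xi)=\Big(\frac{8\sqrt2}{|\alpha|}\Big)^{1/2}e^{-\pi i(\beta/\alpha)\xi^2},\qquad\varphi_M(x,y,t)=\sum_{n\in\mathbb Z}\mathsf e(x+n)\,e^{2\pi i(t+ny)} .$$
Since $|\mathsf e(\xi)|^2=\frac{8\sqrt2}{|\alpha|}e^{-2\pi\xi^2/|\alpha|^2}$, the series and all its derivatives in $(M,x,y,t)$ converge locally uniformly, and $\varphi_M(g)$ is smooth in $(M,g)$. It is $\Gamma$-invariant: replacing $(x,y,t)$ by $(x+a,y+b,t+c+ay)$ turns the $n$-th term into $\mathsf e(x+a+n)e^{2\pi i(t+(a+n)y)}$, which is a shift of the index. On the $n$-th term, with $\xi=x+n$, $X$ acts on $\mathsf e$ as $d/d\xi$, and $Y=\partial_y+x\partial_t$ acts as multiplication by $2\pi i\xi$. Integrating $|\varphi_M|^2$ first in $y$,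
$$\int_{\mathcal X}|\varphi_M|^2=\int_{\mathbb R}|\mathsf e|^2\,d\xi=\frac{8\sqrt2}{|\alpha|}\cdot\frac{|\alpha|}{\sqrt2}=8 .$$
Since $\alpha\mathsf e'+2\pi i\beta\xi\mathsf e=0$, we have $\bar Z\varphi_M=0$. With $T\varphi_M=i\lambda\varphi_M$, (7) and (8) give
$$\bar Z\varphi_M=0,\quad\Delta_M\varphi_M=(Z\bar Z+iT)\varphi_M=-\lambda\varphi_M,\quad\bar Z^2Z^2\varphi_M=(-2\lambda)(-4\lambda)\varphi_M=8\lambda^2\varphi_M.\tag{11}$$

**Lemma 8.1.** With $\eta_M=-\frac1{4\lambda^2}\mathrm{Re}\,\varphi_M$ we have $\mathcal P_M\eta_M=M[sI+B(b)]M^T$, where $s=\mathrm{Re}\,\varphi_M$, $b=\frac1{8\lambda}Z^2\varphi_M$, and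
$$\int s=\int b=0,\quad\int s^2=4,\quad\int|b|^2=1,\quad\int b^2=0,\quad\int sb=0.\tag{12}$$

*Proof.* As $\Delta_M$ and $T^2$ are real, $\Delta_M\eta_M=-\lambda\eta_M$ and $T^2\eta_M=-\lambda^2\eta_M$. Hence $s=(3T^2-\Delta_M^2)\eta_M=-4\lambda^2\eta_M=\mathrm{Re}\,\varphi_M$, and $b=Z^2\Delta_M\eta_M=-\lambda Z^2\eta_M=\frac1{4\lambda}Z^2\mathrm{Re}\,\varphi_M$. Since $Z\overline{\varphi_M}=\overline{\bar Z\varphi_M}=0$, $b=\frac1{4\lambda}\cdot\frac12Z^2\varphi_M$.

Functions of the form $e^{2\pi ikt}\times(\text{function of }x,y)$ with $k\ne0$ integrate to $0$. Here $\varphi_M,b$ have $k=1$ and $\varphi_M^2,b^2,\varphi_Mb$ have $k=2$. So $\int s=\int b=\int b^2=\int\varphi_M^2=\int\varphi_Mb=0$, and $\int s^2=\frac14\int(\varphi_M^2+2|\varphi_M|^2+\overline{\varphi_M}^2)=\frac12\cdot8=4$. Next, $(Z^2)^*=\bar Z^2$, so by (11) $\int|b|^2=\frac1{64\lambda^2}\int\overline{\varphi_M}\,\bar Z^2Z^2\varphi_M=\frac18\int|\varphi_M|^2=1$. Finally $\int sb=\frac12\int\overline{\varphi_M}b=\frac1{16\lambda}\langle Z^2\varphi_M,\varphi_M\rangle=\frac1{16\lambda}\langle\varphi_M,\bar Z^2\varphi_M\rangle=0$.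 $\square$

**Oscillation around an arbitrary matrix.** For $A\in\mathrm{Pos}$ let $c(A)=\sqrt{\det A}$ and $M(A)=n(A)^{1/2}\in SL(2,\mathbb R)$, so $A=c(A)M(A)M(A)^T$. Write $\eta_A=\eta_{M(A)}$ and
$$S_A=c(A)\,\mathcal P_{M(A)}\eta_A=c\,M[sI+B(b)]M^T.\tag{13}$$
This is smooth in $(A,h)\in\mathrm{Pos}\times\mathcal X$, and $S_{\mu A}=\mu S_A$ for $\mu>0$. By construction $A+\varepsilon S_A=cM[I+\varepsilon(sI+B(b))]M^T$: around any $A$, the oscillation looks like the one around $I$. By (6) and (12), $\int\det(A+\varepsilon S_A)^{q/2}dh=(\det A)^{q/2}\big(1+\frac\kappa4\varepsilon^2+O(\varepsilon^3)\big)$, since $\frac q2(4q-5)=\frac\kappa4$.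

## 9. The tempting iteration, the hyperbolic plane of shapes, and the number $\frac14$

**What one would try first.** Start with $N_0=I$, add an oscillation of size $\varepsilon$, then, around the value $N_1(g)$ at each point, add a much faster oscillation $\varepsilon S_{N_1(g)}(\delta_\ell g)$, and so on. Each step multiplies the $q$-th moment of $\mathsf m$ by about $1+\frac\kappa4\varepsilon^2$, while $\int N_k$ stays equal to $I$, so that $\int\mathsf m\le\frac12\mathrm{tr}\int N_k=1$. After many steps (5) would be violated for every $q>\frac54$.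

**Where it stops.** There are two obstacles. First, $\mathcal P_{M}$ with $M=M(N_1(g))$ has variable coefficients, and then $\mathcal D\mathcal P_M$ is no longer zero; this is repaired exactly in Section 10. The second obstacle is serious. Each step also moves the shape $n(N_k(g))$, by about $\varepsilon|b|$ in a suitable metric on $\mathcal H$, with $\int|b|^2=1$. Nothing keeps the shapes in a compact set, whereas $C_1$ in (5) depends on $\nu$. To keep $\nu$ fixed one must switch the oscillation off where the shape leaves a compact set, and there the growth stops. So growth at rate $\kappa$ competes with escape, and the outcome is decided by the geometry of $\mathcal H$.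

**The geometry of $\mathcal H$.** $SL(2,\mathbb R)$ acts transitively on $\mathcal H$ by $M\cdot A=MAM^T$, and the stabilizer of $I$ is $SO(2)$. The tangent space at $I$ is $\{B(b):b\in\mathbb C\}$, and a rotation $R$ by angle $\theta$ acts on it by $RB(b)R^T=B(e^{2i\theta}b)$. So $|b|^2$ extends to an invariant Riemannian metric on $\mathcal H$. The map $MM^T\leftrightarrow M\cdot i$ is an equivariant bijection with the upper half-plane. It takes $\mathrm{diag}(e^r,e^{-r})$, whose velocity at $r=0$ is $B(1)$ of length $1$, to $e^ri$, a unit-speed geodesic. Rotations act irreducibly on the tangent space, so invariant metrics agree up to a factor, and this factor is $1$. Hence $\mathcal H$ is the hyperbolic plane of curvature $-1$. The unit-speed geodesics from $I$ are $r\mapsto e^{rB(e^{i\vartheta})}$, and those from $A=MM^T$ are $r\mapsto Me^{rB(e^{i\vartheta})}M^T$. Let $\Delta$ be the Laplacian and $d\sigma$ the area of $\mathcal H$.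

*Example.* $\mathrm{diag}(4,\frac14)$ is at distance $\log4$ from $I$. A bounded set of shapes is a set of uniformly elliptic matrices of determinant $1$.

**What to expect.** We shall see in (19) that averaging over one step acts on functions of the shape as $1+\frac{\varepsilon^2\chi^2}4(\Delta+\kappa)$, with $\chi$ the switch. If the moments stayed bounded, one would get in the limit a bounded $f\ge1$ with $\Delta f+\kappa f=0$ where $\chi=1$. On a ball whose first Dirichlet eigenvalue is below $\kappa$ no positive $f$ can do that. In the hyperbolic plane such balls exist once $\kappa>\frac14$. The next lemma is this fact, in the form of a smooth test function.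

**Lemma 9.1.** There is $0\le w\in C_c^\infty(\mathcal H)$, $w\not\equiv0$, with
$$\Delta w+\kappa w\ge0.\tag{14}$$

*Proof.* **A radial function with a zero.** Choose $\mu\in(\frac14,\kappa)$. In geodesic polar coordinates around $I$ the metric is $dr^2+\sinh^2r\,d\vartheta^2$, and radial functions satisfy $\Delta f=f''+\coth r\,f'$. The equation $f''+\coth r\,f'+\mu f=0$ has a regular singular point at $r=0$ with double indicial root $0$, and $r\coth r$ is even and analytic there. So it has a solution $f_0$, even and analytic near $0$ and extending to $(0,\infty)$, with $f_0(0)=1$. It is a smooth radial function on $\mathcal H$. Put $v=\sqrt{\sinh r}\,f_0$. Then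
$$v''+\Big(\mu-\frac14+\frac1{4\sinh^2r}\Big)v=0 .$$
Let $k=\sqrt{\mu-\frac14}$, $a>0$ and $\phi(r)=\sin k(r-a)$. If $v>0$ on $[a,a+\pi/k]$, then $\int_a^{a+\pi/k}(v''\phi-v\phi'')\,dr=[v'\phi-v\phi']_a^{a+\pi/k}=k\big(v(a+\pi/k)+v(a)\big)>0$. But $v''\phi-v\phi''=-\frac{v\phi}{4\sinh^2r}\le0$, a contradiction. So $f_0$ has a first zero $R$; $f_0>0$ on $[0,R)$ and $f_0'(R)\le0$.

**Truncation gives a weak inequality.** Let $v_0=f_0$ on the ball $B_R$ around $I$ and $v_0=0$ elsewhere; $v_0$ is continuous. By Green's formula, for $0\le f\in C_c^\infty(\mathcal H)$,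
$$\int v_0\Delta f\,d\sigma=-\mu\int v_0f\,d\sigma-f_0'(R)\int_{\partial B_R}f\ \ge\ -\mu\int v_0f\,d\sigma .$$

**Smoothing with the group.** Take $0\le k\in C_c^\infty(SL(2,\mathbb R))$, positive at the identity, and set $w(A)=\int k(M)\,v_0(M^{-1}\cdot A)\,dM$ with Haar measure $dM$. Writing $A=M_0\cdot I$ and substituting $M=M_0M_1^{-1}$ (the group is unimodular), $w(M_0\cdot I)=\int k(M_0M_1^{-1})\,v_0(M_1\cdot I)\,dM_1$ is smooth in $M_0$; choosing $M_0=A^{1/2}$, $w$ is smooth in $A$. It is compactly supported and nonnegative, and $w(I)>0$ because $v_0>0$ near $I$. As isometries commute with $\Delta$, for $0\le f\in C_c^\infty(\mathcal H)$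
$$\int w\Delta f\,d\sigma=\int k(M)\int v_0\,\Delta\big(f(M\cdot\,)\big)\,d\sigma\,dM\ge-\mu\int wf\,d\sigma .$$
So $\Delta w\ge-\mu w$ pointwise, and $\Delta w+\kappa w\ge(\kappa-\mu)w\ge0$. $\square$

**Why $\frac14$ cannot be lowered in this lemma.** In the upper half-plane, $h=y^{1/2}$ is positive and $\Delta h=y^2\cdot\frac12\cdot(-\frac12)y^{-3/2}=-\frac14h$. If $w\ge0$ in $C_c^\infty$ satisfies (14), then $0\le\int h(\Delta w+\kappa w)\,d\sigma=(\kappa-\frac14)\int hw\,d\sigma$. So for $\kappa<\frac14$ only $w=0$ is possible. This is why the argument reaches $p_0$ and not the exponent $5$ that (6) alone suggests.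

**Choice of $\nu$.** Fix $w$ from Lemma 9.1. Let $\chi\in C_c^\infty(\mathcal H;[0,1])$ with $\chi=1$ near $\mathrm{supp}\,w$, let $K_1=\mathrm{supp}\,\chi$, and extend $\chi$ to $\mathrm{Pos}$ by $\chi(A)=\chi(n(A))$. Put
$$S(A,h)=\chi(A)S_A(h).$$
Let $C_0\ge1$ bound $|s|+|b|$ for $A\in K_1$, $h\in\mathcal X$, and let $\varepsilon_0=\frac1{4C_0}$. For $|\varepsilon|\le\varepsilon_0$, with $\tau=\varepsilon\chi(A)$, we have $A+\varepsilon S(A,h)=cM[I+\tau(sI+B(b))]M^T\in\mathrm{Pos}$, since the bracket has eigenvalues $1+\tau s\pm\tau|b|\ge\frac34$ (and $\tau=0$ if $n(A)\notin K_1$). The set $K=\{n(A+\varepsilon S(A,h)):A\in K_1,\ h\in\mathcal X,\ 0\le\varepsilon\le\varepsilon_0\}$ is compact and contains $K_1$. Let $K'$ be a compact neighborhood of $K$ in $\mathcal H$, and let $\nu\in(0,1)$ be such that $\nu I\le A\le\nu^{-1}I$ for all $A\in K'$. All these choices depend only on $p$.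

**From now on assume, for contradiction, that $(\mathrm{ABP})_p$ holds for this $\nu$, some nonempty bounded open $\Omega$ and some $C$ (for smooth $A,u$ and bounded $F$).** Let $C_1$ be the constant of Proposition 6.1.

## 10. Multiscale fields with $\mathcal DN=0$ exactly

For $0<\varepsilon\le\varepsilon_0$ and $\Phi\in C(\mathrm{Pos})$, or $\Phi\ge0$ Borel, let
$$(P_\varepsilon\Phi)(A)=\int_{\mathcal X}\Phi\big(A+\varepsilon S(A,h)\big)\,dh .$$
This is the average over one step of the iteration. $P_\varepsilon$ is positive, preserves $C(\mathrm{Pos})$ and preserves homogeneity (because $S(\mu A,h)=\mu S(A,h)$). Also $P_\varepsilon\Phi(A)=\Phi(A)$ if $n(A)\notin K_1$. Let $\Phi_0(A)=(\det A)^{q/2}$.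

**Proposition 10.1.** There is $C_2$, independent of $k\in\mathbb N$, $\varepsilon\in(0,\varepsilon_0]$ and $A_0$, with $(P_\varepsilon^k\Phi_0)(A_0)\le C_2$ for all $A_0\in\mathcal H$.

*Proof.* If $A_0\in\mathcal H\setminus K_1$, the left side is $\Phi_0(A_0)=1$. Let $A_0\in K_1$.

**Step 1: put the dependence on $N_j(g)$ inside constant-coefficient operators.** This is the repair of the first obstacle. Let $\mathcal V$ be the finite-dimensional space of real $\mathrm{Sym}(2)$-valued left-invariant differential operators $\mathcal P$, homogeneous of degree $4$, with $\sum_{i,j}X_iX_j\mathcal P_{ij}=0$, and let $\{\mathcal P^a\}$ be a basis. By Lemma 7.1, $\mathcal P_M\in\mathcal V$, so $\mathcal P_M=\sum_ac_a(M)\mathcal P^a$ with $c_a$ polynomial in $M$. Put $\zeta_a(A,h)=\chi(A)c(A)c_a(M(A))\eta_A(h)$, smooth on $\mathrm{Pos}\times\mathcal X$. Acting in $h$ only, with $A$ fixed, $\sum_a\mathcal P^a_{(h)}\zeta_a(A,h)=\chi(A)c(A)\mathcal P_{M(A)}\eta_A(h)=S(A,h)$. Set $N_0=A_0$ and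
$$N_{j+1}(g)=N_j(g)+\varepsilon\,\ell_{j+1}^{-4}\sum_a\mathcal P^a\big[\zeta_a(N_j(g),\delta_{\ell_{j+1}}g)\big],\qquad\ell_{j+1}\in\mathbb N,\tag{15}$$
where $\mathcal P^a$ acts on the composite function of $g$. As long as $N_j$ is $\mathrm{Pos}$-valued (Step 3), $N_{j+1}$ is smooth on $\mathcal X$. Since $\mathcal D\mathcal P^a=0$ on all smooth functions, $\mathcal DN_j=0$ exactly, for every $j$. Since left-invariant operators of positive degree integrate to zero, $\int N_j=A_0$.

**Step 2: each step is the desired oscillation up to a small error.** Each $\mathcal P^a$ is a combination of words of length $4$ in $X,Y$ (as $T=XY-YX$), and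
$$X_i\big[\zeta(N_j(g),\delta_\ell g)\big]=\Big(\big(X_i^{(g)}+\ell X_i^{(h)}\big)\zeta(N_j(g),h)\Big)\Big|_{h=\delta_\ell g}.$$
In the expansion of a word of length $4$ the terms with $\ell^4$ are those in which every field acts in $h$; all others carry at most $\ell^3$ times a function bounded on $\mathcal X\times\mathcal X$. Therefore, with $N_j$ fixed and $\ell=\ell_{j+1}$,
$$N_{j+1}(g)=N_j(g)+\varepsilon S(N_j(g),\delta_\ell g)+E_\ell(g),\qquad\sup|E_\ell|=O(\ell^{-1}).\tag{16}$$

**Step 3: ellipticity is kept.** We maintain $N_j\in\mathrm{Pos}$ and $n(N_j)\in K'$ everywhere; this holds for $j=0$. If $n(N_j(g))\notin K_1$, then $\chi(N_j(\cdot))$ vanishes near $g$, so all $\zeta_a$ vanish there and $N_{j+1}(g)=N_j(g)$. If $n(N_j(g))\in K_1$, then $n\big(N_j(g)+\varepsilon S(N_j(g),\delta_\ell g)\big)\in K$ by homogeneity, and $N_j+\varepsilon S$ stays in a compact subset of $\mathrm{Pos}$. By (16), $N_{j+1}(g)\in\mathrm{Pos}$ and $n(N_{j+1}(g))\in K'$ for $\ell_{j+1}$ large, uniformly in $g$.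 So $n(N_{j+1})\in\mathcal A_\nu$ for all large $\ell_{j+1}$.

**Step 4: averages follow $P_\varepsilon$.** For $\Psi\in C(\mathrm{Pos})$, (16), uniform continuity of $\Psi$ on compact sets, and Lemma 5.1 applied to $f(g,h)=\Psi(N_j(g)+\varepsilon S(N_j(g),h))$ give $\int\Psi(N_{j+1})\to\int(P_\varepsilon\Psi)(N_j)$ as $\ell_{j+1}\to\infty$. Given $k$, choose $\ell_1,\dots,\ell_k$ successively so large that at the step $j\to j+1$, with $\Psi=P_\varepsilon^{k-j-1}\Phi_0$, the error is at most $1/k$. Adding up, $\big|\int\Phi_0(N_k)-(P_\varepsilon^k\Phi_0)(A_0)\big|\le1$.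

**Step 5: use the density bound.** Let $\mathsf m=\sqrt{\det N_k}\le\frac12\mathrm{tr}\,N_k$, so $\int\mathsf m\le\frac12\mathrm{tr}\,A_0$. By Proposition 6.1, $\int\Phi_0(N_k)=\int\mathsf m^q\le C_1^q(\frac12\mathrm{tr}\,A_0)^q$. This is bounded over $A_0\in K_1$, with $C_1$ independent of $k,\varepsilon,A_0$. $\square$

## 11. One step in terms of shapes: $P_\varepsilon\approx1+\frac{\varepsilon^2\chi^2}4(\Delta+\kappa)$

*We now read $P_\varepsilon$ on $\mathcal H$ and expand it to second order.* Identify $q$-homogeneous functions on $\mathrm{Pos}$ (those with $\Phi(A)=(\det A)^{q/2}f(n(A))$) with functions $f$ on $\mathcal H$; $\Phi_0$ corresponds to $f=1$. For $A\in\mathcal H$,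
$$(P_\varepsilon f)(A)=\int_{\mathcal X}\rho^q_{\varepsilon,h}(A)\,f(T_{\varepsilon,h}A)\,dh,\quad\rho_{\varepsilon,h}(A)=\sqrt{\det(A+\varepsilon S(A,h))},\quad T_{\varepsilon,h}A=n(A+\varepsilon S(A,h)).\tag{17}$$
The formulas for $\rho_{\varepsilon,h}$ and $T_{\varepsilon,h}$ make sense for $|\varepsilon|\le\varepsilon_0$. Let $A=MM^T$ with $M=A^{1/2}$, and $\tau=\varepsilon\chi(A)$. Then $\rho^2=(1+\tau s)^2-\tau^2|b|^2$. With $\tau'=\tau/(1+\tau s)$, the shape of $I+\tau(sI+B(b))$ is that of $I+\tau'B(b)$. Since $e^{B(v)}=\cosh|v|\,I+\frac{\sinh|v|}{|v|}B(v)$, it equals $e^{B(v)}$ when $\tanh$ of the signed length of $v$ is $\tau'|b|$. So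
$$T_{\varepsilon,h}A=Me^{B(v)}M^T,\qquad v=\mathrm{artanh}(\tau'|b|)\,\frac b{|b|}=\tau b-\tau^2sb+O(\tau^3).$$
Here $|\tau|(|s|+|b|)\le\frac14$ gives $|\tau'||b|\le\frac13$. Since $z\mapsto\mathrm{artanh}(z)/z$ is even and analytic for $|z|<1$, both $\rho^q$ and $v$ are smooth functions of $(\tau,s,b)$ in that range. So for $A\in K_1$ the remainders below are $O(|\tau|^3)$ uniformly in $A,h$; for $A\notin K_1$, $\tau=0$ and the expansions are trivial.

**The weight.** By (6) and (12),
$$\int\rho^q\,dh=1+\frac{\tau^2}2(4q^2-5q)+O(|\tau|^3)=1+\frac{\kappa}4\tau^2+O(|\tau|^3).\tag{18}$$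

**The displacement.** Let $f\in C^\infty(\mathcal H)$. The map $v\mapsto Me^{B(v)}M^T$ gives normal coordinates at $A$. So $f(Me^{B(v)}M^T)=f(A)+d_A(v)+\frac12H_A(v,v)+O(|v|^3)$, uniformly for $A\in K_1$ and $|v|\le1$, with $d_A$ linear and $H_A$ the Hessian, $\mathrm{tr}\,H_A=\Delta f(A)$. The first-order contribution, using $\rho^q=1+q\tau s+O(\tau^2)$, is
$$d_A\Big(\int\rho^qv\,dh\Big)=d_A\Big(\tau\int b+(q-1)\tau^2\int sb\Big)+O(|\tau|^3)=O(|\tau|^3).$$
Any quadratic form on $\mathbb C=\mathbb R^2$ is $H_A(b,b)=\frac12(\mathrm{tr}\,H_A)|b|^2+\mathrm{Re}(z_Ab^2)$ for some $z_A\in\mathbb C$. By $\int b^2=0$ and $\int|b|^2=1$, the second-order contribution is $\frac{\tau^2}2\int H_A(b,b)\,dh+O(|\tau|^3)=\frac{\tau^2}4\Delta f(A)+O(|\tau|^3)$. Together with (18),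
$$P_\varepsilon f=f+\frac{\varepsilon^2\chi^2}4\big(\Delta f+\kappa f\big)+O(\varepsilon^3)\quad\text{uniformly on }\mathcal H.\tag{19}$$
Every relation in (12) has been used: the vanishing of $\int b$ and $\int sb$ removes the drift, and that of $\int b^2$ makes the diffusion isotropic.

## 12. A bounded fixed point contradicts Lemma 9.1

**Step 1: a fixed point $f^\varepsilon\ge1$.** In (18) the coefficient $\frac\kappa4$ is positive and the remainder is $O(|\tau|^3)$, not merely $O(\varepsilon^3)$. So $P_\varepsilon1\ge1$ on all of $\mathcal H$ for all small $\varepsilon>0$, also where $\chi$ is small. By positivity $P_\varepsilon^k1$ is nondecreasing in $k$, and it is at most $C_2$ by Proposition 10.1. Hence $f^\varepsilon=\lim_kP_\varepsilon^k1$ exists, is Borel, satisfies $1\le f^\varepsilon\le C_2$, and $P_\varepsilon f^\varepsilon=f^\varepsilon$ by monotone convergence.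

We know nothing about the smoothness of $f^\varepsilon$, so (19) cannot be applied to it. We move $P_\varepsilon$ onto the smooth function $w$ instead.

**Step 2: the maps $T_{\varepsilon,h}$ are diffeomorphisms.** Identify $\mathcal H$ with $\mathbb R^2$ by the global chart $e^{B(b)}\leftrightarrow b$. The map $(\varepsilon,h,A)\mapsto T_{\varepsilon,h}A-A$ (difference taken in the chart) is smooth on $(-\varepsilon_0,\varepsilon_0)\times\mathcal X\times\mathbb R^2$, vanishes for $A\notin K_1$, and vanishes for $\varepsilon=0$. By compactness of $\mathcal X\times K_1$ there is $\varepsilon_1\in(0,\varepsilon_0]$ such that for $|\varepsilon|<\varepsilon_1$ its derivative in $A$ has norm at most $\frac12$ everywhere. So $T_{\varepsilon,h}$ is the identity plus a $\frac12$-Lipschitz map of $\mathbb R^2$. By the contraction principle it is bijective, and its differential is invertible with positive determinant. Consequently $(\varepsilon,h,A)\mapsto(\varepsilon,h,T_{\varepsilon,h}A)$ is a smooth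 bijection of $(-\varepsilon_1,\varepsilon_1)\times\mathcal X\times\mathcal H$ with invertible differential, that is, a diffeomorphism. Thus $T_{\varepsilon,h}^{-1}y$ and the Jacobian $J_{\varepsilon,h}>0$ of $T_{\varepsilon,h}$ with respect to $d\sigma$ are smooth in all variables. Being bijective and the identity off $K_1$, $T_{\varepsilon,h}$ maps $K_1$ onto $K_1$.

**Step 3: the adjoint of $P_\varepsilon$ on $w$.** Changing variables $y=T_{\varepsilon,h}A$ in (17), for bounded Borel $f$ and $0<\varepsilon<\varepsilon_1$,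
$$\int w\,P_\varepsilon f\,d\sigma=\int f\,W_\varepsilon\,d\sigma,\qquad W_\varepsilon(y)=\int_{\mathcal X}\Big[\frac{\rho_{\varepsilon,h}^q\,w}{J_{\varepsilon,h}}\Big]\big(T_{\varepsilon,h}^{-1}y\big)\,dh.\tag{20}$$
The function $W_\varepsilon(y)$ is defined and smooth in $(\varepsilon,y)$ for $|\varepsilon|<\varepsilon_1$. It vanishes for $y\notin K_1$ because $\mathrm{supp}\,w\subset K_1=T_{\varepsilon,h}^{-1}(K_1)$, and $W_0=w$. By Taylor's theorem $W_\varepsilon=w+\varepsilon W_1+\varepsilon^2W_2+o(\varepsilon^2)$ uniformly on $\mathcal H$, with all terms supported in $K_1$. To find $W_1,W_2$, test with $f\in C_c^\infty(\mathcal H)$. Since $\chi=1$ near $\mathrm{supp}\,w$, (19) gives $\int wP_\varepsilon f\,d\sigma=\int wf\,d\sigma+\frac{\varepsilon^2}4\int w(\Delta f+\kappa f)\,d\sigma+O(\varepsilon^3)$. Comparing coefficients, $\int fW_1\,d\sigma=0$ and $\int fW_2\,d\sigma=\frac14\int w(\Delta f+\kappa f)\,d\sigma=\frac14\int f(\Delta w+\kappa w)\,d\sigma$. As $f$ is arbitrary,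
$$W_1=0,\qquad W_2=\frac14(\Delta w+\kappa w).$$

**Step 4: the contradiction.** Apply (20) to $f=f^\varepsilon=P_\varepsilon f^\varepsilon$: $\int f^\varepsilon(W_\varepsilon-w)\,d\sigma=0$. Since $0\le f^\varepsilon\le C_2$ with $C_2$ independent of $\varepsilon$, and everything is supported in the compact set $K_1$,
$$0=\varepsilon^{-2}\int f^\varepsilon(W_\varepsilon-w)\,d\sigma=\frac14\int f^\varepsilon(\Delta w+\kappa w)\,d\sigma+o(1)\ \ge\ \frac14\int(\Delta w+\kappa w)\,d\sigma+o(1)=\frac\kappa4\int w\,d\sigma+o(1).$$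
The inequality uses $\Delta w+\kappa w\ge0$ from (14) together with $f^\varepsilon\ge1$; the last equality uses $\int\Delta w\,d\sigma=0$. Letting $\varepsilon\to0$ gives $\int w\,d\sigma\le0$, which contradicts $w\ge0$, $w\not\equiv0$.

Hence $(\mathrm{ABP})_p$ fails for the $\nu$ chosen in Section 9, which depends only on $p$, and for every nonempty bounded open $\Omega$. Only smooth $A$, smooth $u$ and bounded $F$ were used, in Proposition 6.1. With the reductions of Section 4 this proves Theorem 2.1, and $p=4=Q$ disproves the conjecture. $\blacksquare$
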